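\title{The smooth and the plurisubharmonic Diederich--Forn\ae ss indices coincide}

\begin{abstract}
A bounded pseudoconvex domain $\Omega\subset\mathbb C^n$ with $C^\infty$ boundary has two natural Diederich--Forn\ae ss indices. One is the supremum of the exponents $b$ for which $-(-\rho)^b$ is plurisubharmonic for some $C^\infty$ defining function $\rho$. The other is the supremum of the exponents $b$ for which some negative plurisubharmonic function is bounded in modulus by a multiple of the $b$-th power of the boundary distance. We prove that the two indices are equal. It is enough that a negative plurisubharmonic function decay like $t^b$ along the inner normals at the weakly pseudoconvex points, and only for a sequence of depths $t\to0$. The defining function is found by touching the given function with an explicit family of comparison functions, with the infimum replaced by a smooth integral average.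
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\Omega\subset\mathbb C^n$ is a bounded pseudoconvex domain with $C^\infty$ boundary, $\delta=\delta_\Omega$ is the Euclidean distance to $\partial\Omega$, and ``psh'' abbreviates ``plurisubharmonic''. A \emph{defining function} of $\Omega$ is a real function $\rho\in C^2(\overline\Omega)$ with $\rho<0$ in $\Omega$ and $\rho=0$, $\nabla\rho\ne0$ on $\partial\Omega$.

Pseudoconvexity says that the complex Hessian of $\rho$ is nonnegative at boundary points on complex tangent vectors; it does not say that $\rho$ is psh. Passing from $\rho$ to $-(-\rho)^b$ with $b<1$ adds positivity in the complex normal direction, more of it when $b$ is smaller, and one asks how large $b$ can be taken. There are two ways to make this precise.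

\begin{definition}\label{def:indices}
Let $b\in(0,1]$.
\begin{itemize}
\item[(i)] $b$ is a \emph{DF exponent for smooth defining functions} if there is a $C^\infty$ defining function $\rho$ of $\Omega$ such that $-(-\rho)^b$ is psh in $\Omega$. The supremum of these exponents is $\eta_\infty(\Omega)$.
\item[(ii)] A \emph{psh defining function} is a negative psh function $u$ in $\Omega$ with $u(z)\to0$ as $z\to\partial\Omega$. The number $b$ is a \emph{psh DF exponent} if there are a psh defining function $u$ and a constant $C>0$ with $|u|\le C\delta^{\,b}$ near $\partial\Omega$. The supremum of these exponents is $\eta_{psh}(\Omega)$.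
\end{itemize}
\end{definition}

Both sets of exponents are nonempty (Remark~\ref{rem:positive}). The restriction $b\le1$ loses nothing, because every negative psh function satisfies $|u|\ge c\,\delta$ (Lemma~\ref{lem:hopf}). For the unit ball, $\rho=|z|^2-1$ is psh and both indices equal $1$. In general $\eta_\infty\le\eta_{psh}$: if $\rho$ is a $C^\infty$ defining function and $u=-(-\rho)^b$ is psh, then $|\rho|\le C\delta$ shows that $u$ is a psh defining function with $|u|\le C^b\delta^{\,b}$.

The reverse inequality is a different matter. Condition (i) is a differential inequality for a function that is comparable to $\delta$ and smooth up to the boundary. Condition (ii) is a one-sided bound on the size of a function with no regularity, and it does not make $(-u)^{1/b}$ comparable to $\delta$: in the ball, $u=|z|^2-1$ satisfies $|u|\le2\delta^{\,b}$ for every $b<1$, while $(-u)^{1/b}$ has vanishing gradient on the sphere. So $\rho$ cannot be obtained by regularizing $-(-u)^{1/b}$, and one might expect $\eta_{psh}$ to be larger in general.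 On the other hand, it is known that the two indices coincide for the Diederich--Forn\ae ss worm domains, and in the model of Section~\ref{sec:model} two unrelated-looking computations give the same threshold. The conjecture that the indices are always equal comes from \cite{DFexp}. We prove it.

\begin{theorem}\label{thm:main}
Let $\Omega\subset\mathbb C^n$ be a bounded pseudoconvex domain with $C^\infty$ boundary. If $b$ is a psh DF exponent, then every $b_0\in(0,b)$ is a DF exponent for smooth defining functions. Hence $\eta_\infty(\Omega)=\eta_{psh}(\Omega)$.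
\end{theorem}

The proof uses much less than the bound $|u|\le C\delta^{\,b}$. Let $\nu_p$ be the outer unit normal at $p\in\partial\Omega$, and let $\Sigma\subset\partial\Omega$ be the compact set of weakly pseudoconvex points, that is, of points where the Levi form has a nonzero null vector (see Section~\ref{sec:null}).

\begin{theorem}\label{thm:strong}
Let $u<0$ be psh in $\Omega$, with no assumption on its boundary values. Let $b\in(0,1]$, and suppose that there are numbers $t_j\downarrow0$ with
\begin{equation}\label{eq:H}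
|u(p-t_j\nu_p)|\le t_j^{\,b}\qquad\text{for all }p\in\Sigma\text{ and all }j.\tag{H}
\end{equation}
Then every $b_0\in(0,b)$ is a DF exponent for smooth defining functions.
\end{theorem}

As a consequence, the common index can be read off from the decay of one function, the pluricomplex Green function (recalled in Section~\ref{sec:psh}), along the normals at $\Sigma$.

\begin{corollary}\label{cor:green}
If $\Sigma\neq\emptyset$ and $G$ is the pluricomplex Green function of $\Omega$ with a pole $z_0\in\Omega$, then
\[
\lim_{t\to0^+}\frac{\log\sup_{p\in\Sigma}|G(p-t\nu_p)|}{\log t}=\eta_\infty(\Omega)=\eta_{psh}(\Omega).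
\]
\end{corollary}

Section~\ref{sec:psh} collects the facts on psh functions and derives Theorem~\ref{thm:main} and Corollary~\ref{cor:green} from Theorem~\ref{thm:strong}. Section~\ref{sec:model} shows the idea of the proof in a model. Section~\ref{sec:null} reduces Theorem~\ref{thm:strong} to a differential inequality for a function $\psi$ at the null vectors of the Levi form. Sections~\ref{sec:comparison}--\ref{sec:inequality} construct $\psi$ from $u$ and prove the inequality.

\section{Plurisubharmonic functions, the Hopf bound, and the Green function}\label{sec:psh}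

For a $C^2$ function $\Phi$ and $V\in\mathbb C^n$ we write $\Phi_j=\partial\Phi/\partial z_j$, $\Phi_{\bar j}=\partial\Phi/\partial\bar z_j$, and
\[
\Phi_V=\sum\Phi_jV_j,\qquad \Phi_{V\bar V}=\sum\Phi_{j\bar k}V_j\bar V_k .
\]
These are the derivatives $\partial_\zeta$ and $\partial_\zeta\partial_{\bar\zeta}$ at $\zeta=0$ of $\Phi(z+\zeta V)$. If $\Phi$ is real and $V$ is regarded as a real vector, the derivative of $\Phi$ along $V$ is $2\operatorname{Re}\Phi_V$.

A function $u$ with values in $[-\infty,\infty)$ is psh if it is upper semicontinuous and its restriction to each complex line is subharmonic or identically $-\infty$ on each component; $f$ is \emph{plurisuperharmonic} if $-f$ is psh. We use the following standard facts. A real $C^2$ function $u$ is psh if and only if $u_{V\bar V}\ge0$ for all $V$. If $F$ is convex and nondecreasing in each variable and $u_1,u_2$ are psh, then $F(u_1,u_2)$ is psh. A psh function $u\not\equiv-\infty$ on a domain is locally integrable, and its convolution with a smooth radial probability density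 supported in the ball of radius $\varrho$ is smooth, psh and $\ge u$ on $\{\delta>\varrho\}$. Finally, for a positive $C^2$ function $f$,
\begin{equation}\label{eq:log}
\frac{f_{V\bar V}}{f}=(\log f)_{V\bar V}+|(\log f)_V|^2 ,
\end{equation}
so $f=e^\ell$ is plurisuperharmonic exactly when $\ell_{V\bar V}+|\ell_V|^2\le0$ for all $V$. The whole proof is carried out in this logarithmic form.

Since $\partial\Omega$ is compact and $C^\infty$, there is $d>0$ such that $(p,s)\mapsto p+s\nu_p$ is a diffeomorphism of $\partial\Omega\times(-4d,4d)$ onto $U=\{\operatorname{dist}(\cdot,\partial\Omega)<4d\}$, with $p$ the nearest boundary point of $p+s\nu_p$ and $s$ its signed distance. We fix such a $d$.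

\begin{lemma}[Hopf bound]\label{lem:hopf}
If $f:\Omega\to(0,\infty]$ is plurisuperharmonic, then $f\ge c_0\delta$ in $\Omega$ for some $c_0>0$.
\end{lemma}

\begin{proof}
As $f$ is positive and lower semicontinuous, $f\ge m_0>0$ on the compact set $\{\delta\ge d/2\}$, and there the claim holds because $\delta$ is bounded. Let $\delta(z)<d/2$, let $p$ be the nearest boundary point, and put $a=p-d\nu_p$. Then $\delta(a)=d$, so $\zeta\mapsto f(a+\zeta\nu_p)$ is defined on the disc $|\zeta|<d$, is superharmonic or identically $\infty$, is positive, and is at least $m_0$ for $|\zeta|\le d/2$. On the annulus $d/2<|\zeta|<d$ the minimum principle bounds it below by the harmonic function $m_0\log(d/|\zeta|)/\log2$. The point $z$ corresponds to $\zeta=d-\delta(z)$, and $\log\frac{d}{d-\delta}\ge\frac\delta d$. Hence $f(z)\ge m_0\delta(z)/(d\log2)$.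
\end{proof}

The \emph{pluricomplex Green function} with pole $z_0\in\Omega$ is $G(z)=\sup v(z)$, where $v$ runs over the negative psh functions on $\Omega$ such that $v-\log|\cdot-z_0|$ is bounded above near $z_0$. It is a negative psh function.

\begin{lemma}\label{lem:green}
A number $b\in(0,1]$ is a psh DF exponent if and only if $|G|\le C\delta^{\,b}$ near $\partial\Omega$ for some $C$. In particular, this property of $G$ does not depend on the pole.
\end{lemma}

\begin{proof}
If $G$ satisfies the bound, it is itself a psh defining function. Conversely, let $u$ be as in Definition~\ref{def:indices}(ii). Choose $r_0>0$ with $\{|z-z_0|\le2r_0\}\subset\Omega$, then $m_0>0$ with $u\le-m_0$ on this ball, a number $K>\operatorname{diam}\Omega$, and $A>0$ with $-Am_0\le\log(r_0/K)$. Put $v=\log(|z-z_0|/K)$ for $|z-z_0|<2r_0$ and $v=\max\{Au,\log(|z-z_0|/K)\}$ for $|z-z_0|>r_0$. The two formulas agree on the overlap, so $v$ is one of the functions in the supremum, and $G\ge v\ge Au$ near $\partial\Omega$.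
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:strong}]
Let $|u|\le C\delta^{\,b}$ near $\partial\Omega$ and $b_0<b'<b$. For small $t$ we have $\delta(p-t\nu_p)=t$ and $Ct^b\le t^{b'}$, so \eqref{eq:H} holds with the exponent $b'$, and $b_0$ is a DF exponent for smooth defining functions. Thus $\eta_\infty\ge\eta_{psh}$, and the opposite inequality was shown in the introduction.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:green} from Theorems~\ref{thm:main} and~\ref{thm:strong}]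
Let $\gamma(t)$ be the quotient in the statement; recall that $\log t<0$. Lemma~\ref{lem:hopf} gives $|G(p-t\nu_p)|\ge c_0t$, so $\gamma(t)\le1+\log c_0/\log t$ and $\limsup\gamma\le1$. Suppose that $\limsup\gamma>\eta_\infty$ and pick $b$ strictly between the two numbers. Then $\gamma(t_j)>b$ along a sequence $t_j\downarrow0$, which is \eqref{eq:H} for $G$ and $b$. Theorem~\ref{thm:strong} gives $\eta_\infty\ge b$, a contradiction. If $b$ is a psh DF exponent, Lemma~\ref{lem:green} gives $\gamma(t)\ge b+\log C/\log t$, so $\liminf\gamma\ge\eta_{psh}$. Since $\eta_{psh}=\eta_\infty$, the limit exists and has this value.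
\end{proof}

\section{A model: a half-plane that turns}\label{sec:model}

This section is not used in the proof, except for the identity \eqref{eq:square}. Let $\mathcal A\subset\mathbb C$ be a domain, $\alpha$ a real harmonic function on $\mathcal A$, and
\[
\Omega_\alpha=\{(z,w)\in\mathcal A\times\mathbb C:\operatorname{Re}W>0\},\qquad W=e^{i\alpha(z)}w .
\]
The boundary contains the complex curve $\mathcal A\times\{0\}$, and the normal direction turns along it by the angle $\alpha$. Write $\omega=\log W=\xi+i\theta$ with $|\theta|<\pi/2$. Fix $0<b<1$, put $s=\frac b{1-b}$ and $\beta=-i\alpha_z$, and look for a defining function $\rho=-e^{-\psi(z)}\operatorname{Re}W$ with $\psi$ real. Then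
\[
(-\rho)^b=e^\ell,\qquad \ell=b(\xi-\psi)+b\log\cos\theta .
\]

\subsection*{The inequality for $\psi$}
Differentiate along the line $\zeta\mapsto(z+\zeta,w+\zeta A)$, with direction $X=(1,A)$. Since $\omega=i\alpha(z+\zeta)+\log(w+\zeta A)$ and $\alpha$ is harmonic, we get $\omega_X=i\alpha_z+A/w$, $\partial_{\bar\zeta}\omega=\bar\beta$ and $\omega_{X\bar X}=0$. Write $\omega_X=\beta+2h$; the number $h$ runs over $\mathbb C$ when $A$ does. From $\bar\omega_X=\beta$ we get $\xi_X=\beta+h$ and $\theta_X=-ih$. With $B=\beta-\psi_z$ and $D=b(1+i\tan\theta)h$,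
\[
\ell_X=bB+D,\qquad \ell_{X\bar X}=-b\psi_{z\bar z}-\frac{b|h|^2}{\cos^2\theta}=-b\psi_{z\bar z}-\frac{|D|^2}{b}.
\]
For $P>1$ and complex numbers $c,D$ we have
\begin{equation}\label{eq:square}
|c+D|^2-P|D|^2=\frac{P}{P-1}|c|^2-(P-1)\Big|D-\frac{c}{P-1}\Big|^2 .
\end{equation}
With $P=1/b$ and $c=bB$ this gives
\begin{equation}\label{eq:modelmax}
\max_A\big(\ell_{X\bar X}+|\ell_X|^2\big)=b\big(s|B|^2-\psi_{z\bar z}\big),
\end{equation}
and the right side does not depend on $w$. By \eqref{eq:log}, homogeneity and continuity in the direction, $-(-\rho)^b$ is psh if and only if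
\begin{equation}\label{eq:modelineq}
\psi_{z\bar z}\ge s|\psi_z-\beta|^2\quad\text{on }\mathcal A .
\end{equation}

\subsection*{Producing $\psi$ by touching}
Let $f>0$ be $C^2$ and plurisuperharmonic on $\Omega_\alpha$. For each $z$ let $e^{-b\psi(z)}$ be the largest constant with $f(z,\cdot)\ge e^{-b\psi(z)}(\operatorname{Re}W)^b$, that is,
\begin{equation}\label{eq:inf}
-b\psi(z)=\inf_w\big[\log f-b\xi-b\log\cos\theta\big].
\end{equation}
Assume that the infimum is finite and attained for each $z$, and that $\psi$ is $C^2$. Then $g=\log f-\ell\ge0$ on $\Omega_\alpha$, and over each $z$ there is a point where $g=0$. At this point $g_X=0$ and $g_{X\bar X}\ge0$, so by \eqref{eq:log}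
\[
\ell_{X\bar X}+|\ell_X|^2\le(\log f)_{X\bar X}+|(\log f)_X|^2\le0\quad\text{for every }A.
\]
Choosing the worst $A$, we obtain \eqref{eq:modelineq} from \eqref{eq:modelmax}. Because the right side of \eqref{eq:modelmax} does not depend on $w$, it is irrelevant where over $z$ the contact occurs.

\begin{example}\label{ex:annulus}
Let $y=\log|z|^2$, $\mathcal A=\{|y|<\mu\}$ and $\alpha=y$, so $\beta=-i/z$ and \eqref{eq:modelineq} reads $|z|^2\psi_{z\bar z}\ge s|z\psi_z+i|^2$. Averaging over rotations preserves this inequality, by the convexity of $|\cdot|^2$, so we may take $\psi=\psi(y)$. Then it becomes $\psi''\ge s(1+\psi'^2)$, or $(\arctan\psi')'\ge s$, and this forces $2\mu s\le\pi$, that is, $b\le\pi/(\pi+2\mu)$.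

On the psh side, $\xi+i(\theta-y)$ is a holomorphic branch of $\log w$ on $\Omega_\alpha$, so $f=|w|^b\cos\big(b(\theta-y)\big)$ is pluriharmonic, and $f\le t^b$ on the normal ray $W=t$. As $\theta-y$ runs over the interval $|\theta-y|<\mu+\pi/2$, the function $f$ is positive exactly when $b\le\pi/(\pi+2\mu)$: the same threshold.

For such $b$, compute \eqref{eq:inf}. The bracket is $\log\cos\big(b(\theta-y)\big)-b\log\cos\theta$. It tends to $+\infty$ as $\theta\to\pm\pi/2$, and its critical points satisfy $\tan\theta=\tan\big(b(\theta-y)\big)$, so $\theta=b(\theta-y)=-sy$. The infimum is $(1-b)\log\cos sy$, and $\psi=-\frac1s\log\cos sy$, which solves $\psi''=s(1+\psi'^2)$. At the threshold $\psi$ blows up as $|y|\to\mu$; for smaller $b$ it is smooth on the closed annulus. This is where the loss from $b$ to $b_0<b$ shows up in the model.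
\end{example}

Four things must be repaired in general.
\begin{itemize}
\item[(1)] The inequality \eqref{eq:modelineq} needs an analogue on $\partial\Omega$. It lives on the null vectors of the Levi form (Section~\ref{sec:null}).
\item[(2)] The infimum \eqref{eq:inf} can be $-\infty$: take $\alpha=0$ and $f=\operatorname{Re}w$, and let $\xi\to-\infty$ or $\theta\to\pm\pi/2$. The comparison function $\ell$ has to be changed so that the contact stays in a compact set, without spoiling \eqref{eq:modelmax}.
\item[(3)] In the model the fibers $\{z\}\times\mathbb C$ are parallel. In general the complex normal line at $p$ does not depend holomorphically on $p$, and $f$ can be differentiated with a sign only along complex lines. So the fiber over $p$ will consist of all points $p+v$, $v\in\mathbb C^n$, with a penalty for the tangential part of $v$. Items (2) and (3) occupy Section~\ref{sec:comparison}.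
\item[(4)] An infimum is not smooth. We replace the condition $\inf g=0$ by $\int e^{-Ng}\,dv=1$ with $N$ large (Sections~\ref{sec:construction} and~\ref{sec:inequality}).
\end{itemize}

\section{Null vectors and a criterion for smooth exponents}\label{sec:null}

Let $r$ be twice the signed distance to $\partial\Omega$, negative in $\Omega$; it is $C^\infty$ on $U$. Its real gradient is the vector $2(r_{\bar1},\dots,r_{\bar n})$ and has length $2$. So $\nu=(r_{\bar1},\dots,r_{\bar n})$ satisfies $|\nu|^2=\sum|r_j|^2=1$, extends the outer unit normal, and is constant along each normal segment. For $a,a',a''\in\mathbb C^n$ put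
\[
\partial r(a)=\sum r_ja_j,\qquad S(a,a')=\sum r_{jk}a_ja'_k,\qquad H(a,\overline{a'})=\sum r_{j\bar k}a_j\overline{a'_k},
\]
\[
T(a,a',\overline{a''})=\sum r_{jk\bar l}a_ja'_k\overline{a''_l},
\]
with a subscript for the base point when needed. Then $\partial r(\nu)=1$, $|\partial r(a)|\le|a|$, $S$ is symmetric and $H$ is Hermitian. A vector $a$ is \emph{tangential} at $z$ if $\partial r_z(a)=0$; every $a$ is the sum of $\partial r(a)\nu$ and a tangential vector. The \emph{Levi form} at $p\in\partial\Omega$ is the restriction of $H_p$ to tangential vectors, and pseudoconvexity means that it is nonnegative at every $p$. The set of unit null vectors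
\[
\mathcal N=\{(p,L):p\in\partial\Omega,\ |L|=1,\ \partial r_p(L)=0,\ H_p(L,\bar L)=0\}
\]
is compact and projects onto $\Sigma$. On $\mathcal N$ define
\[
\beta=H(L,\bar\nu),\qquad \Theta=T(\nu,L,\bar L),\qquad \kappa=\Theta+|\beta|^2 .
\]
At a null vector the Levi form attains its minimum, both as a function of the vector and as a function of the boundary point. The next lemma records the resulting first-order conditions; it is the main use of pseudoconvexity.

\begin{lemma}\label{lem:null}
Let $(p,L)\in\mathcal N$. At $p$: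
\begin{itemize}
\item[(i)] $H(a,\bar L)=\bar\beta\,\partial r(a)$ for all $a$;
\item[(ii)] $S(\nu,L)=-\beta$;
\item[(iii)] $T(a,L,\bar L)=\bar\beta S(a,L)$ if $a$ is tangential;
\item[(iv)] $\Theta$ and $\kappa$ are real.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For tangential $a$, the Cauchy--Schwarz inequality for the nonnegative Levi form gives $|H(a,\bar L)|^2\le H(a,\bar a)H(L,\bar L)=0$. Also $H(\nu,\bar L)=\bar\beta$. Now decompose $a$.

(ii) Apply $\sum L_l\,\partial/\partial z_l$ to $\sum r_jr_{\bar j}=1$. Since $r_{\bar j}=\nu_j$ and $r_j=\bar\nu_j$, the result is $S(\nu,L)+H(L,\bar\nu)=0$.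

(iii), (iv) The vector $L(z)=L-\partial r_z(L)\nu(z)$ is tangential at $z$, so $\Phi(z)=H_z(L(z),\overline{L(z)})$ is nonnegative on $\partial\Omega$, and $\Phi(p)=0$. Hence the derivative of $\Phi$ at $p$ along every real tangent vector of $\partial\Omega$ vanishes. Since $\partial r_p(L)=0$, the derivative $\sum a_j\partial/\partial z_j$ at $p$ of $L(z)$ is $-S(a,L)\nu$, and that of $\overline{L(z)}$ is $-H(a,\bar L)\bar\nu$. Using (i),
\[
\Phi_a(p)=T(a,L,\bar L)-\bar\beta S(a,L)-|\beta|^2\,\partial r(a).
\]
A real vector $a$ is tangent to $\partial\Omega$ when $\operatorname{Re}\partial r(a)=0$. If $a$ is tangential, then $a$ and $ia$ are tangent, so $\operatorname{Re}\Phi_a=\operatorname{Re}(i\Phi_a)=0$, and this is (iii). The vector $i\nu$ is tangent, so $\Phi_\nu(p)$ is real, and by (ii) $\Phi_\nu(p)=\Theta+|\beta|^2-|\beta|^2=\Theta$.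
\end{proof}

We look for the defining function in the form $re^{-\psi}$ near $\partial\Omega$. The analogue of \eqref{eq:modelineq} is the following.

\begin{lemma}\label{lem:criterion}
Let $0<b_0<1$ and $s_0=\frac{b_0}{1-b_0}$. Suppose that there is a real $C^\infty$ function $\psi$ in a neighborhood of $\Sigma$ with
\begin{equation}\label{eq:criterion}
\psi_{L\bar L}-\kappa-s_0|\psi_L-\beta|^2>0\quad\text{on }\mathcal N .
\end{equation}
Then $b_0$ is a DF exponent for smooth defining functions.
\end{lemma}

\begin{proof}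
Condition \eqref{eq:criterion} involves only derivatives of $\psi$ at points of $\Sigma$. After multiplying by a cutoff function equal to $1$ near $\Sigma$ we may assume $\psi\in C^\infty(\mathbb C^n)$; if $\Sigma=\emptyset$, take $\psi=0$.

\emph{Near the boundary.} Put $\rho=re^{-\psi}$ and $\Psi=-\log(-\rho)=\psi-\log(2\delta)$ in $U\cap\Omega$. By \eqref{eq:log}, $\varphi=-(-\rho)^{b_0}=-e^{-b_0\Psi}$ is psh where $Q(V)=\Psi_{V\bar V}-b_0|\Psi_V|^2\ge0$ for all $V$. Since $2\delta=-r$,
\[
\Psi_j=\psi_j+\frac{r_j}{2\delta},\qquad \Psi_{j\bar k}=\psi_{j\bar k}+\frac{r_{j\bar k}}{2\delta}+\frac{r_jr_{\bar k}}{(2\delta)^2}.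
\]
Let $z=p-\delta\nu_p$ with $p\in\partial\Omega$ and $\delta=\delta(z)$. As $\nu(z)=\nu(p)$, the same vectors are tangential at $z$ and at $p$. Write $V=L+2\delta c\,\nu$ with $L$ tangential and $c\in\mathbb C$; the factor $2\delta$ makes the normal terms of size one. Then $\Psi_V=\psi_L+c(1+2\delta\psi_\nu)$. If $L=0$, then $Q=|c|^2(1-b_0+O(\delta))\ge0$ for small $\delta$. Otherwise, by homogeneity, we may take $|L|=1$, and expanding gives
\begin{align*}
Q={}&\psi_{L\bar L}+\frac{H_z(L,\bar L)}{2\delta}-b_0|\psi_L|^2+O(\delta)\\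
&+2\operatorname{Re}\bar c\,\big[H(L,\bar\nu)-b_0\psi_L+O(\delta)\big]+|c|^2\big[1-b_0+O(\delta)\big],
\end{align*}
where everything except $H_z(L,\bar L)$ is evaluated at $p$, and the terms $O(\delta)$ are uniform in $(p,L)$ and independent of $c$. Taylor's formula along the normal gives $H_z(L,\bar L)=H_p(L,\bar L)-2\delta\operatorname{Re}T_p(\nu,L,\bar L)+O(\delta^2)$. For $a>0$ the minimum of $2\operatorname{Re}(\bar c\,e)+a|c|^2$ over $c$ is $-|e|^2/a$. Therefore
\[
Q\ge\frac{H_p(L,\bar L)}{2\delta}+\mathcal E(p,L)-O(\delta),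
\]
\[
\mathcal E=\psi_{L\bar L}-\operatorname{Re}T(\nu,L,\bar L)-b_0|\psi_L|^2-\frac{|H(L,\bar\nu)-b_0\psi_L|^2}{1-b_0}.
\]
On $\mathcal N$, both $b_0|\psi_L|^2+\frac{|\beta-b_0\psi_L|^2}{1-b_0}$ and $|\beta|^2+s_0|\psi_L-\beta|^2$ equal
\[
\frac{b_0|\psi_L|^2+|\beta|^2-2b_0\operatorname{Re}(\psi_L\bar\beta)}{1-b_0},
\]
so $\mathcal E$ equals the left side of \eqref{eq:criterion} there. Consider the compact set of all unit tangential vectors $(p,L)$, $p\in\partial\Omega$. On it $\mathcal E$ is continuous and $H_p(L,\bar L)\ge0$. There is $c_*>0$ such that $\mathcal E\ge c_*$ in an open neighborhood of $\mathcal N$ and $H_p(L,\bar L)\ge c_*$ outside it. In both cases $Q>0$ for small $\delta$. Thus $\varphi$ is psh on $\{0<\delta<2d_0\}$ for some $d_0\in(0,d)$.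

\emph{Extension to $\Omega$.} Choose $\gamma>0$ with $\varphi\le-4\gamma$ on $\{d_0\le\delta<2d_0\}$; this is possible since $-\rho\ge2d_0e^{-\max|\psi|}$ there. Let $K=\max_{\overline\Omega}|z|$ and $\varphi_2=-2\gamma+\gamma(|z|^2-K^2)/K^2$, a smooth psh function with values in $[-3\gamma,-2\gamma]$ on $\overline\Omega$. Let $m$ be the convolution of $\frac12|\cdot|$ with an even smooth probability density supported in $(-\gamma,\gamma)$. Then $m$ is smooth and convex, $|m'|\le\frac12$, $m(y)=\frac12|y|$ for $|y|\ge\gamma$, and $m\le\gamma/2$ on $[-\gamma,\gamma]$. So $F(y_1,y_2)=\frac12(y_1+y_2)+m(y_1-y_2)$ is convex and nondecreasing in each variable, equals $\max(y_1,y_2)$ if $|y_1-y_2|\ge\gamma$, and is at most $\max(y_1,y_2)+\gamma/2$ otherwise. Define $\hat\varphi=F(\varphi,\varphi_2)$ on $\{\delta<2d_0\}$ and $\hat\varphi=\varphi_2$ on $\{\delta>d_0\}$. The definitions agree on the overlap, where $\varphi_2-\varphi\ge\gamma$. So $\hat\varphi$ is $C^\infty$ and psh in $\Omega$, and it equals $\varphi$ near $\partial\Omega$, where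 $\varphi\ge-\gamma$. It is negative: where $|\varphi-\varphi_2|<\gamma$ we have $\max(\varphi,\varphi_2)\le-\gamma$ and $\hat\varphi\le-\gamma/2$. Then $\hat\rho=-(-\hat\varphi)^{1/b_0}$ is a $C^\infty$ defining function, equal to $\rho$ near $\partial\Omega$, and $-(-\hat\rho)^{b_0}=\hat\varphi$.
\end{proof}

\begin{remark}\label{rem:positive}
Take $\psi=a|z|^2$ with $a>\sup_{\mathcal N}\kappa$. Then $\psi_{L\bar L}-\kappa$ has a positive lower bound on $\mathcal N$ and $|\psi_L-\beta|$ is bounded, so \eqref{eq:criterion} holds for small $b_0$. Hence both sets of exponents in Definition~\ref{def:indices} are nonempty. If $\Sigma=\emptyset$, in particular if $n=1$, every $b_0<1$ is an exponent, and Theorem~\ref{thm:strong} is proved in this case.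
\end{remark}

The function $|z|^2$ also absorbs small errors, so an approximate inequality is enough.

\begin{proposition}\label{prop:key}
Let $u$ and $b$ be as in Theorem~\ref{thm:strong} and let $\Sigma\ne\emptyset$. Let $0<b_1<b$, $0<s<\frac{b_1}{1-b_1}$ and $\varepsilon>0$. Then there is a real $C^\infty$ function $\psi$ in a neighborhood of $\Sigma$ with
\begin{equation}\label{eq:approx}
\psi_{L\bar L}\ge\kappa+s|\psi_L-\beta|^2-\varepsilon\quad\text{on }\mathcal N .
\end{equation}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:strong} from Proposition~\ref{prop:key}]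
Let $\Sigma\ne\emptyset$ and $b_0<b_1<b$. Choose $s$ with $s_0<s<\frac{b_1}{1-b_1}$ and write $s=s_0(1+\gamma)$, $\gamma>0$. Let $K=\max_{\overline\Omega}|z|$, choose $a>0$ with $s_0(1+\gamma^{-1})aK^2\le\frac12$, and take $\psi$ from Proposition~\ref{prop:key} with $\varepsilon=a/4$. For $\hat\psi=\psi+a|z|^2$ we have $\hat\psi_{L\bar L}=\psi_{L\bar L}+a$ and $|\hat\psi_L-\beta|\le|\psi_L-\beta|+aK$ on $\mathcal N$. From $(y_1+y_2)^2\le(1+\gamma)y_1^2+(1+\gamma^{-1})y_2^2$ we get $s_0|\hat\psi_L-\beta|^2\le s|\psi_L-\beta|^2+a/2$. Hence the left side of \eqref{eq:criterion} for $\hat\psi$ is at least $a-a/4-a/2>0$, and Lemma~\ref{lem:criterion} applies.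
\end{proof}

The rest of the paper proves Proposition~\ref{prop:key}. We fix $b_1,s,\varepsilon$ as there, and $b_2$ with $b_1<b_2<b$.

\section{The comparison function}\label{sec:comparison}

\subsection*{The complex normal coordinate}
For $p\in U$ and $v\in\mathbb C^n$ put $W(p,v)=-\partial r_p(v)$, so that $v+W\nu(p)$ is tangential at $p$ and $r(p+v)=r(p)-2\operatorname{Re}W+O(|v|^2)$. Where $\operatorname{Re}W>0$ let $\omega=\log W=\xi+i\theta$, $|\theta|<\pi/2$. Thus $e^\xi$ is the scale and $\theta$ the angle at which $p+v$ is seen from $p$ in the complex normal direction.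

Fix $(p_0,L)\in\mathcal N$, a vector $v$ and a vector $A\in\mathbb C^n$. For a function $\Phi(p,v)$ we denote by $\Phi_X,\Phi_{\bar X},\Phi_{X\bar X}$ the derivatives $\partial_\zeta,\partial_{\bar\zeta},\partial_\zeta\partial_{\bar\zeta}$ at $\zeta=0$ of $\Phi(p_0+\zeta L,v+\zeta A)$. In this motion $p+v$ moves along the complex line with direction $L+A$. The following lemma says that at a null vector the formulas of the model persist for every $v$ and $A$, up to the real number $\kappa$.

\begin{lemma}\label{lem:omega}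
Let $\operatorname{Re}W(p_0,v)>0$ and define $h$ by $\omega_X=\beta+2h$. Then
\[
\xi_X=\beta+h,\qquad \theta_X=-ih,\qquad \xi_{X\bar X}=\kappa,\qquad \theta_{X\bar X}=0 .
\]
For any $h,\sigma\in\mathbb C$, the vector
\begin{equation}\label{eq:A}
A=\sigma v-\big[(\beta+2h-\sigma)W+S(L,v)\big]\nu
\end{equation}
gives $\omega_X=\beta+2h$.
\end{lemma}

\begin{proof}
All forms are evaluated at $p_0$. Differentiating $W=-\sum r_j(p_0+\zeta L)(v_j+\zeta A_j)$ and using Lemma~\ref{lem:null}(i),
\[
W_X=-S(L,v)-\partial r(A),\qquad W_{\bar X}=-H(v,\bar L)=\bar\beta W,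
\]
\[
W_{X\bar X}=-T(v,L,\bar L)-H(A,\bar L)=-T(v,L,\bar L)-\bar\beta\,\partial r(A).
\]
Write $v=-W\nu+v'$ with $v'$ tangential. By Lemma~\ref{lem:null}(iii) and (ii), $T(v,L,\bar L)=-W\Theta+\bar\beta S(v',L)$ and $S(v',L)=S(v,L)-W\beta$. So $T(v,L,\bar L)=-W\kappa+\bar\beta S(v,L)$, and $W_{X\bar X}=\kappa W+\bar\beta W_X$. It follows that
\[
\omega_{\bar X}=\bar\beta,\qquad \omega_{X\bar X}=\frac{W_{X\bar X}}{W}-\frac{W_XW_{\bar X}}{W^2}=\kappa .
\]
Conjugating, $\bar\omega_X=\beta$ and $\bar\omega_{X\bar X}=\kappa$, because $\kappa$ is real. The four formulas follow from $\xi=\frac12(\omega+\bar\omega)$ and $\theta=\frac1{2i}(\omega-\bar\omega)$. For $A$ as in \eqref{eq:A}, $\partial r(A)=-(\beta+2h)W-S(L,v)$, so $W_X=(\beta+2h)W$.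
\end{proof}

The vector \eqref{eq:A} has two free parameters. The number $h$ fixes its normal component and will be chosen as in the model. The number $\sigma$ dilates the tangential part of $v$ and will control the penalty.

\subsection*{The three profiles}
We replace $\ell$ of the model by a sum of three functions of one variable, depending on parameters $q>1$, $Y\ge1$, $R\ge2$.

\emph{Scale.} At small scales the comparison function must decay faster than the Hopf bound, so its slope in $\xi$ has to rise from $b_1$ to a number larger than $1$. Fix a smooth nondecreasing $\chi_0$ with $\chi_0=0$ on $(-\infty,0]$, $\chi_0=1$ on $[1,\infty)$ and $\chi_0'\le2$. Let $\lambda(y)=b_1+(2-b_1)\chi_0(-y/Y)$ and $\Lambda(y)=\int_0^y\lambda$. Then $b_1\le\lambda\le2$, $-4/Y\le\Lambda''\le0$, $\Lambda$ is increasing, and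
\begin{equation}\label{eq:Lambda}
\Lambda(y)=b_1y\quad(y\ge0),\qquad \Lambda(y)\le2y+2Y\quad(y\le0).
\end{equation}
For the inequality, note that $\Lambda\le0\le2y+2Y$ on $[-Y,0]$ and $\Lambda(y)=\Lambda(-Y)+2(y+Y)$ for $y\le-Y$. The change of slope is spread over a long interval so that $\Lambda''$ is small.

\emph{Angle.} Let $\Gamma(\theta)=b_1\log\cos q\theta$ for $|\theta|<\frac\pi{2q}$. It tends to $-\infty$ at the edge of a sector that lies strictly inside the half-plane $\operatorname{Re}W>0$, where $f$ is still bounded below. The price is a smaller constant in place of $\frac{b_1}{1-b_1}$: put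
\[
P=\frac{q^2}{b_1}>1,\qquad s_1=\frac{b_1P}{P-1}=\frac{b_1}{1-b_1/q^2}.
\]
Since $s_1\to\frac{b_1}{1-b_1}$ as $q\downarrow1$, we can and do \emph{fix $q>1$ with $s_1>s$}.

\emph{Tangential penalty.} Let $\tau=\log|v|^2-\frac32\xi$, so that $|v|^2=e^\tau|W|^{3/2}$. We work at scales $|W|<e^{-4R}$. The exponent $\frac32$ lies between $1$ and $2$, and this has three consequences: $\tau<0$ for normal vectors $v$; $|W|\ll|v|$ when $\tau>0$; and $|v|^2\ll|W|$ when $\tau<R+1$, which keeps $p+v$ inside $\Omega$. Fix a smooth $\phi$ whose second derivative is a probability density supported in $[0,2]$, symmetric about $1$ and bounded by $2$, with $\phi=0$ on $(-\infty,0]$. Then $0\le\phi'\le1$, $\phi(\tau)=\tau-1$ for $\tau\ge2$, and $\phi(\tau)\ge\tau-1$ everywhere by convexity. Let $\Pi(\tau)=2\log(1-\phi(\tau)/R)$ where $\phi<R$. Then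
\begin{equation}\label{eq:Pi}
\Pi'=-\frac{2\phi'}{R-\phi}\le0,\qquad \Pi'^2+\Pi''=\frac{2\phi'^2}{(R-\phi)^2}-\frac{2\phi''}{R-\phi}.
\end{equation}
The combination $\Pi'^2+\Pi''=e^{-\Pi}(e^\Pi)''$ is what enters $\ell_{X\bar X}+|\ell_X|^2$. The function $e^\Pi=(1-\phi/R)^2$ decreases from $1$ to $0$; it is convex for $\tau\ge2$, and its concavity on $[0,2]$ is of order $1/R$.

Note that $\Gamma\le0$ and $\Pi\le0$. On the open set
\[
\mathcal O=\big\{(p,v)\in U\times\mathbb C^n:\ \operatorname{Re}W>0,\ |\theta|<\tfrac\pi{2q},\ \xi<-4R,\ \phi(\tau)<R\big\}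
\]
and for $x\in\mathbb R$ define
\begin{equation}\label{eq:ell}
\ell(p,x,v)=\Lambda(\xi-x)+\Gamma(\theta)+\Pi(\tau),
\end{equation}
and for a real smooth function $\psi$ put $\ell^\psi(p,v)=\ell(p,\psi(p),v)$.

\subsection*{The direction $A$}
Let $(p_0,L)\in\mathcal N$, let $\psi$ be real and smooth near $p_0$, let $(p_0,v)\in\mathcal O$, and let $M\ge1$ be a further parameter. Put $B=\beta-\psi_L(p_0)$ and $\lambda=\lambda(\xi-\psi(p_0))$. Let $A=A(v)$ be given by \eqref{eq:A} with
\begin{equation}\label{eq:choice}
h=\frac{D}{\lambda+ib_1q\tan q\theta},\quad D=\frac{\lambda B}{P-1},\quad \sigma=\tfrac32(\beta+h)+\sigma',\quad \sigma'=-M(1+|B|)\frac B{|B|},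
\end{equation}
where $B/|B|$ means $1$ if $B=0$. The value of $D$ is the maximizer in \eqref{eq:square} for $c=\lambda B$, and $|h|\le|B|/(P-1)$. The value of $\sigma$ makes $\tau_X\approx\sigma'$: large, so that the positive term in \eqref{eq:Pi} beats $\Pi'\tau_{X\bar X}$, and opposite to $B$, so that $\Pi'\tau_X$ adds to the rest of $\ell_X$ instead of canceling it.

\begin{proposition}\label{prop:comparison}
For every $\varepsilon'>0$ there are $Y\ge1$, $M\ge1$ and $R_0\ge2$, depending only on $\Omega,b_1,q,\varepsilon'$, such that for all $R\ge R_0$, all $(p_0,L)\in\mathcal N$, all $\psi$, and all $v$ with $(p_0,v)\in\mathcal O$,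
\[
\ell^\psi_{X\bar X}+|\ell^\psi_X|^2\ge\lambda\,\mathfrak B,\qquad \mathfrak B=\kappa-\psi_{L\bar L}+s_1|B|^2-\varepsilon'(1+|B|^2).
\]
\end{proposition}

The number $\mathfrak B$ does not depend on $v$. This replaces the independence of $w$ in \eqref{eq:modelmax}.

\begin{proof}
Write $\ell$ for $\ell^\psi$, and $C$ for constants depending only on $\Omega,b_1,q$; thus $|\beta|,|\kappa|\le C$ and $|S(L,v)|\le C|v|$. By Lemma~\ref{lem:omega}, $(\xi-\psi)_X=B+h$ and $(\xi-\psi)_{X\bar X}=\kappa-\psi_{L\bar L}$. Since $\Gamma'=-b_1q\tan q\theta$, we have $\lambda h+\Gamma'\theta_X=D$. With $E=\lambda B+D=\frac P{P-1}\lambda B$, the chain rule gives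
\[
\ell_X=E+\Pi'\tau_X,\qquad
\ell_{X\bar X}=\lambda(\kappa-\psi_{L\bar L})+\Lambda''|B+h|^2+\Gamma''|h|^2+\Pi'\tau_{X\bar X}+\Pi''|\tau_X|^2 .
\]
Hence
\begin{equation}\label{eq:split}
\ell_{X\bar X}+|\ell_X|^2=\lambda(\kappa-\psi_{L\bar L})+\big(|E|^2+\Gamma''|h|^2\big)+\Lambda''|B+h|^2+\mathcal R,
\end{equation}
\[
\mathcal R=2\operatorname{Re}\big(E\,\Pi'\,\overline{\tau_X}\big)+(\Pi'^2+\Pi'')|\tau_X|^2+\Pi'\tau_{X\bar X}.
\]

\emph{Main term.} We have $\Gamma''=-b_1q^2(1+\tan^2q\theta)$ and $|D|^2=(\lambda^2+b_1^2q^2\tan^2q\theta)|h|^2$. Since $\lambda\ge b_1$ and $q>1$,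
\[
-\Gamma''|h|^2=P\,(b_1^2+b_1^2\tan^2q\theta)|h|^2\le P|D|^2 .
\]
By \eqref{eq:square} and the choice of $D$,
\[
|E|^2+\Gamma''|h|^2\ge|\lambda B+D|^2-P|D|^2=\frac P{P-1}\lambda^2|B|^2\ge\lambda s_1|B|^2 .
\]
So a slope $\lambda$ larger than $b_1$ does no harm. Also $\Lambda''|B+h|^2\ge-C|B|^2/Y$.

\emph{Penalty term.} If $\tau\le0$, then $\Pi'=\Pi''=0$ and $\mathcal R=0$. Let $\tau>0$. Then $|W|^2/|v|^2=e^{-\tau}|W|^{1/2}\le e^{-2R}$. Put $e_0=(\beta+2h-\sigma)W+S(L,v)$, so that $A=\sigma v-e_0\nu$. As $\beta+2h-\sigma=\frac12(h-\beta)-\sigma'$ has modulus at most $CM(1+|B|)$,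
\begin{equation}\label{eq:e0}
\frac{|e_0|}{|v|}\le CM(1+|B|)e^{-R}+C .
\end{equation}
Since $\sum\nu_j\bar v_j=-\overline W$,
\[
\tau_X=\frac{\sum A_j\bar v_j}{|v|^2}-\tfrac32(\beta+h)=\sigma'+e_1,\qquad e_1=\frac{e_0\overline W}{|v|^2},
\]
and \eqref{eq:e0} gives $|e_1|\le CM(1+|B|)e^{-R}\le\frac12|\sigma'|$ once $R$ is large. Therefore
\[
\tfrac12M(1+|B|)\le|\tau_X|\le\tfrac32M(1+|B|).
\]
Next, $(\log|v|^2)_{X\bar X}=\big(|A|^2|v|^2-|\sum A_j\bar v_j|^2\big)/|v|^4$ is the squared distance from $A$ to the line $\mathbb Cv$ divided by $|v|^2$, so it lies in $[0,|e_0|^2/|v|^2]$: the dilation $\sigma v$ does not contribute. As $\tau_{X\bar X}=(\log|v|^2)_{X\bar X}-\frac32\kappa$, we get from \eqref{eq:e0}, once $Me^{-R}\le1$,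
\[
|\tau_{X\bar X}|\le C_2(1+|B|)^2
\]
with $C_2$ depending only on $\Omega,b_1,q$, and not on $M$.

The number $E$ is a nonnegative multiple of $B/|B|$, $\sigma'$ is a negative multiple of it, and $\Pi'\le0$. So $E\Pi'\overline{\sigma'}=|E||\Pi'||\sigma'|$, and the first term of $\mathcal R$ is at least $2|E||\Pi'|(|\sigma'|-|e_1|)\ge0$. For the other two terms use \eqref{eq:Pi}. If $0<\tau\le2$, then $\phi\le1\le R/2$, so $|\Pi'|\le4/R$, $\Pi'^2+\Pi''\ge-8/R$, and
\[
\mathcal R\ge-\frac{18M^2+4C_2}{R}(1+|B|)^2 .
\]
If $\tau\ge2$, then $\phi'=1$, $\phi''=0$, and with $y=1/(R-\phi)>0$,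
\[
\mathcal R\ge\Big[\frac{M^2y^2}2-2C_2y\Big](1+|B|)^2\ge-\frac{2C_2^2}{M^2}(1+|B|)^2 .
\]

Use $(1+|B|)^2\le2(1+|B|^2)$. Choose $Y$ with $C/Y\le b_1\varepsilon'/2$, then $M$ with $4C_2^2/M^2\le b_1\varepsilon'/2$, then $R_0$ so large that the two conditions on $R$ above hold and $2(18M^2+4C_2)/R_0\le b_1\varepsilon'/2$. The last two terms in \eqref{eq:split} then add up to at least $-b_1\varepsilon'(1+|B|^2)\ge-\lambda\varepsilon'(1+|B|^2)$.
\end{proof}

We take $\varepsilon'=\min(\varepsilon/2,\,s_1-s)$ and fix $Y,M,R_0$ accordingly. One more condition on $R$ keeps $p+v$ in $\Omega$. Put $c_q=\frac14\cos\frac\pi{2q}>0$.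

\begin{lemma}\label{lem:inside}
If $R$ is large enough, then for all $(p,v)\in\mathcal O$ with $\operatorname{dist}(p,\partial\Omega)\le d$ we have $|v|\le d$ and $-r(p+v)\ge4c_q|W|-|r(p)|$.
\end{lemma}

\begin{proof}
From $\phi(\tau)<R$ we get $\tau<R+1$, so $|v|^2=e^\tau|W|^{1/2}|W|\le e^{1-R}|W|\le e^{1-5R}$. For large $R$ this gives $|v|\le d$, and the segment from $p$ to $p+v$ lies in the compact set $\{\operatorname{dist}(\cdot,\partial\Omega)\le2d\}\subset U$. By Taylor's formula and $\operatorname{Re}W=|W|\cos\theta\ge4c_q|W|$,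
\[
-r(p+v)\ge-|r(p)|+8c_q|W|-Ce^{1-R}|W| ,
\]
and $Ce^{1-R}\le4c_q$ for large $R$.
\end{proof}

From now on $R\ge R_0$ is fixed as in Lemma~\ref{lem:inside}. None of the parameters $q,Y,M,R$ depends on $u$.

\section{Construction of $\psi$ from $u$}\label{sec:construction}

Let $f=-u$, a plurisuperharmonic function with values in $(0,\infty]$. It is not identically $\infty$, by \eqref{eq:H} and $\Sigma\ne\emptyset$. Let $c_0$ be the constant of Lemma~\ref{lem:hopf} and $c_1=c_0c_q/2$.

\subsection*{Trapping the contact}
We compare $f(p+v)$ with $e^{-b_2Z}e^{\ell(p,x,v)}$, where $e^{-Z}$ is one of the depths $t_j$, and we let $x$ decrease from a large value until the comparison function first touches $f$. The contact happens before $x=-Z$, because at $x=-Z$ and depth $e^{-Z}$ on the normal the comparison function equals $e^{-b_2Z}$, while $f\le e^{-bZ}$. It cannot happen at the top scale $e^{-4R}$, because the comparison function grows only like the power $b_1<b_2$ from $e^{-Z}$ up to that scale. It cannot happen at very small scales, because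 there it decays like the power $2$, faster than the Hopf bound. To make this precise, choose in this order:
\begin{itemize}
\item $Z=-\log t_j$ with $Z>4R$, $(b-b_2)Z\ge2$ and $(b_2-b_1)Z\ge4R+5-\log c_1$;
\item $\xi_*$ with $\xi_*+1<-Z$ and $-(\xi_*+1)\ge4+2Z+2Y-\log c_1$;
\item $Z'\ge0$ with $2Z'\ge4+2Y-\log c_1$;
\item $\varrho=\frac12c_qe^{\xi_*}$, and an open neighborhood $U_1$ of $\Sigma$ whose closure is compact, lies in $\{\operatorname{dist}(\cdot,\partial\Omega)<d\}$, and satisfies $|r|\le2c_qe^{\xi_*}$ on $\overline{U_1}$.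
\end{itemize}
Let $\tilde f$ be the radial mollification of $f$ at scale $\varrho$. It is smooth, positive, plurisuperharmonic and $\le f$ on $\{\delta>\varrho\}$. The function
\[
g(p,x,v)=\log\tilde f(p+v)+b_2Z-\ell(p,x,v)
\]
is smooth on the open set $\mathcal D'$ of all $(p,x,v)$ with $(p,v)\in\mathcal O$, $\xi>\xi_*$, $x\in\mathbb R$, $p+v\in\Omega$ and $\delta(p+v)>\varrho$. Put $O(p)=\{v:(p,v)\in\mathcal O,\ \xi>\xi_*\}$ and
\[
\mathcal D=\{(p,x,v):p\in\overline{U_1},\ -Z\le x\le Z',\ v\in O(p)\}.
\]
For $p\in\overline{U_1}$ and $v\in O(p)$, Lemma~\ref{lem:inside} gives $-r(p+v)\ge4c_qe^\xi-2c_qe^{\xi_*}\ge2c_qe^\xi$. So $p+v\in\Omega$ and $\delta(p+v)\ge c_qe^\xi>2\varrho$, which shows $\mathcal D\subset\mathcal D'$. As $\delta$ is $1$-Lipschitz, $\tilde f(p+v)\ge c_0(\delta(p+v)-\varrho)\ge c_1e^\xi$. Together with $\Gamma,\Pi\le0$ this yields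
\begin{equation}\label{eq:glower}
g\ge\log c_1+\xi+b_2Z-\Lambda(\xi-x)-\Gamma-\Pi\ge\log c_1+\xi+b_2Z-\Lambda(\xi-x)\quad\text{on }\mathcal D .
\end{equation}

\begin{lemma}\label{lem:trap}
After shrinking $U_1$, the following hold.
\begin{itemize}
\item[(a)] $g\ge4$ at the points of $\mathcal D$ where $\xi\ge-4R-1$, or $\xi\le\xi_*+1$, or $x=Z'$.
\item[(b)] There is $r_*>0$ such that for every $p\in\overline{U_1}$ the ball $\{|v+e^{-Z}\nu(p)|<r_*\}$ lies in $O(p)$ and $g(p,-Z,v)\le-1$ on it.
\item[(c)] The set $\mathcal K=\{(p,x,v)\in\mathcal D:g\le3\}$ is compact.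
\end{itemize}
\end{lemma}

\begin{proof}
(a) Use \eqref{eq:glower} and \eqref{eq:Lambda}. If $\xi\ge-4R-1$, then $\Lambda(\xi-x)\le\Lambda(Z)=b_1Z$, so $g\ge\log c_1-4R-1+(b_2-b_1)Z\ge4$. If $\xi\le\xi_*+1$, then $\xi-x\le\xi+Z<0$, so $\Lambda(\xi-x)\le2\xi+2Z+2Y$ and $g\ge\log c_1-\xi-2Z-2Y\ge4$. If $x=Z'$, then $\xi-x<0$, so $\Lambda(\xi-x)\le2\xi-2Z'+2Y$ and $g\ge\log c_1-\xi+2Z'-2Y\ge4$.

(b) Let $p\in\Sigma$ and $v^*=-e^{-Z}\nu(p)$. Then $W=e^{-Z}$, $\xi=-Z$, $\theta=0$, $\tau=-Z/2<0$, so $v^*\in O(p)$ and $\ell(p,-Z,v^*)=0$. By $\tilde f\le f$ and \eqref{eq:H}, $g(p,-Z,v^*)\le-bZ+b_2Z\le-2$. The compact set of these pairs $(p,v^*)$ lies in the open set of pairs $(p,v)$ with $(p,-Z,v)\in\mathcal D'$ and $g(p,-Z,v)<-1$, hence so does its $2r_*$-neighborhood for some $r_*>0$. Shrink $U_1$ so that each $p\in\overline{U_1}$ has a point $p'\in\Sigma$ with $|p-p'|+e^{-Z}|\nu(p)-\nu(p')|<r_*$.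

(c) On $\mathcal K$ we have $\xi_*+1<\xi<-4R-1$ by (a), and $|v|\le d$ by Lemma~\ref{lem:inside}. The first inequality in \eqref{eq:glower} gives $-\Gamma-\Pi\le3-\log c_1-\xi_*+\Lambda(Z)$. Since $-\Gamma$ and $-\Pi$ are nonnegative, each is bounded, so $\cos q\theta$ and $R-\phi(\tau)$ have positive lower bounds on $\mathcal K$. Thus $\mathcal K$ is bounded and its limit points satisfy the strict inequalities that define $O(p)$. They lie in $\mathcal D$, where $g$ is continuous.
\end{proof}

The decay \eqref{eq:H} is used only in part (b), and for a single depth $t_j$. A sequence is needed because the size of $Z$ depends on $R$ and on the Hopf constant of $u$.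

\subsection*{A smooth substitute for the infimum}
For large $N$ the integral $\int e^{-Ng}\,dv$ is huge if $\inf_vg<0$ and tiny if $\inf_vg>0$, so the equation $\int e^{-Ng}\,dv=1$ approximates $\inf_vg=0$, and it defines a smooth function. We cut off where $g$ is large in order to stay in $\mathcal K$. Let $\chi_1$ be smooth and nonincreasing, $\chi_1=1$ on $(-\infty,\frac12]$, $\chi_1=0$ on $[1,\infty)$. For $N\ge2$ put $\Xi(y)=e^{-Ny}\chi_1(y)$. Then
\begin{equation}\label{eq:Xi}
-\Xi'=N\Xi-e^{-Ny}\chi_1'\ge N\Xi\ge0,\qquad \Xi''+N\Xi'=e^{-Ny}(\chi_1''-N\chi_1')\ge-Ce^{-N/2},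
\end{equation}
because $\chi_1'\le0$ and $\chi_1',\chi_1''$ are supported in $[\frac12,1]$. On $\overline{U_1}\times[-Z,Z']\times\mathbb C^n$ let $F=\Xi(g)$ on $\mathcal D$ and $F=0$ elsewhere. The set $\mathcal D$ and the complement of the compact set $\mathcal K_1=\{g\le1\}\cap\mathcal K$ are relatively open and cover the product, and $F=0$ on the second. So $F$ is continuous, is $C^\infty$ on $U_1\times(-Z,Z')\times\mathbb C^n$, and vanishes for $|v|>d$. Let
\[
I(p,x)=\int_{\mathbb C^n}F(p,x,v)\,dv ,
\]
a continuous function on $U_1\times[-Z,Z']$ that is $C^\infty$ on $U_1\times(-Z,Z')$.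

\begin{lemma}\label{lem:psi}
For all large $N$ there is a unique function $\psi_N:U_1\to(-Z,Z')$ with $I(p,\psi_N(p))=1$. It is $C^\infty$, and
\begin{equation}\label{eq:grad}
|\nabla\psi_N|\le b_1^{-1}\sup_{\mathcal K}|\nabla_pg|\quad\text{on }U_1,
\end{equation}
a bound that does not depend on $N$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:trap}, $I(p,Z')=0$, and $I(p,-Z)$ is at least $e^N$ times the volume of a ball of radius $r_*$, which exceeds $1$ for large $N$. Since $\partial_xg=\lambda(\xi-x)\ge b_1$, \eqref{eq:Xi} gives $\partial_xI=\int\Xi'(g)\lambda\,dv\le-Nb_1I$. So $I(p,\cdot)$ is nonincreasing, with negative derivative where it is positive. This gives existence and uniqueness, and the implicit function theorem gives smoothness. Differentiating $I(p,\psi_N(p))=1$ we get $\nabla\psi_N\int|\Xi'(g)|\lambda\,dv=-\int|\Xi'(g)|\nabla_pg\,dv$, and \eqref{eq:grad} follows from $\lambda\ge b_1$.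
\end{proof}

\section{The differential inequality for $\psi_N$}\label{sec:inequality}

In the model we applied the second derivative test at a contact point in the direction $X$. Now there is no single contact point, and the good direction $A(v)$ depends on $v$. We move every $v$ in its own direction by a change of variables in the integral $I$ and differentiate the identity $I=1$ twice. The Jacobian of the change of variables contributes an error of order $1/N$. No bound on the second derivatives of $\psi_N$ is available or needed: they enter only through $\mathfrak B$, which comes out of the integral.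

\begin{proposition}\label{prop:ineq}
There is a constant $C_*$ independent of $N$ such that on $\mathcal N$, with $\psi=\psi_N$ and $B=\beta-\psi_L$,
\[
\psi_{L\bar L}\ge\kappa+s_1|B|^2-\varepsilon'(1+|B|^2)-\frac{C_*}N .
\]
\end{proposition}

\begin{proof}
Fix $(p_0,L)\in\mathcal N$, so $p_0\in\Sigma\subset U_1$, and put $x_0=\psi(p_0)$. Constants $C$ may depend on $u$ and on all parameters fixed so far, but not on $N$ or $(p_0,L)$. By \eqref{eq:grad}, $|B|\le C$.

\emph{The change of variables.} Let $A(v)$, $v\in O(p_0)$, be given by \eqref{eq:A} and \eqref{eq:choice}. These formulas define a fixed smooth function of $(p_0,L,x_0,B,\sigma',v)$, and for $(p_0,x_0,v)\in\mathcal K$ the arguments stay in a fixed compact subset of its domain. (That $\sigma'$ is discontinuous in $B$ is harmless: it is bounded and independent of $v$.) So $A$ and its first $v$-derivatives are bounded by $C$ there. Let $\chi_2$ be smooth with $\chi_2=1$ on $(-\infty,2]$ and $\chi_2=0$ on $[3,\infty)$, and put $\tilde A(v)=\chi_2(g(p_0,x_0,v))A(v)$, extended by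 $0$. Then $\tilde A$ is smooth on $\mathbb C^n$ with compact support, and $\tilde A$ and its first derivatives are bounded by $C$. If $|\zeta|$ is so small that $\zeta\tilde A$ is a contraction, then $v\mapsto v+\zeta\tilde A(v)$ is a bijection of $\mathbb C^n$ by the contraction mapping principle, with invertible derivative; so it is a diffeomorphism. Its real Jacobian determinant $J(\zeta,v)$ is positive, and it is a polynomial in $\zeta,\bar\zeta$ and the first derivatives of the real and imaginary parts of $\tilde A$. Hence $J=1$ and $|J_\zeta|,|J_{\zeta\bar\zeta}|\le C$ at $\zeta=0$. The identity $I(p_0+\zeta L,\psi(p_0+\zeta L))=1$ becomes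
\[
\int F\big(p_0+\zeta L,\ \psi(p_0+\zeta L),\ v+\zeta\tilde A(v)\big)J(\zeta,v)\,dv=1 .
\]
The integrand is smooth in $(\zeta,v)$ with $v$-support in a fixed ball, so we may differentiate under the integral sign. Let $\mathcal S=\{v:(p_0,x_0,v)\in\mathcal K_1\}$, a set of volume at most $C$. For $v\notin\mathcal S$ the integrand vanishes for $\zeta$ near $0$. For $v\in\mathcal S$ we have $\tilde A(v)=A(v)$, and the integrand is $\Xi(\mathcal G)J$ with
\[
\mathcal G(\zeta,v)=g\big(p_0+\zeta L,\ \psi(p_0+\zeta L),\ v+\zeta A(v)\big).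
\]
Applying $\partial_\zeta\partial_{\bar\zeta}$ at $\zeta=0$,
\begin{equation}\label{eq:identity}
\int_{\mathcal S}\big[\Xi''|\mathcal G_\zeta|^2+\Xi'\mathcal G_{\zeta\bar\zeta}+2\Xi'\operatorname{Re}(\mathcal G_\zeta J_{\bar\zeta})+\Xi J_{\zeta\bar\zeta}\big]\,dv=0,
\end{equation}
where $\Xi,\Xi',\Xi''$ are evaluated at $g(p_0,x_0,v)$.

\emph{Lower bound for $\mathcal G_{\zeta\bar\zeta}$ on average.} Let $d\mu=-N^{-1}\Xi'\,dv$ on $\mathcal S$. By \eqref{eq:Xi} and $\int_{\mathcal S}\Xi\,dv=1$, this is a positive measure of mass in $[1,1+Ce^{-N/2}]$. On $\mathcal S$ we have $|\mathcal G_\zeta|\le C$, by the compactness of $\mathcal K$, \eqref{eq:grad} and $|A|\le C$. The second part of \eqref{eq:Xi} gives $\int_{\mathcal S}\Xi''|\mathcal G_\zeta|^2\,dv\ge N^2\int|\mathcal G_\zeta|^2d\mu-C$, and $|\int_{\mathcal S}\Xi J_{\zeta\bar\zeta}\,dv|\le C$. Dividing \eqref{eq:identity} by $N$ and using $2|\mathcal G_\zeta||J_\zeta|\le\frac N2|\mathcal G_\zeta|^2+\frac2N|J_\zeta|^2$,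
\begin{equation}\label{eq:below}
\int\mathcal G_{\zeta\bar\zeta}\,d\mu\ge N\int|\mathcal G_\zeta|^2d\mu-2\int|\mathcal G_\zeta||J_\zeta|\,d\mu-\frac CN\ge\frac N2\int|\mathcal G_\zeta|^2d\mu-\frac CN .
\end{equation}
This replaces the conditions $g_X=0$, $g_{X\bar X}\ge0$ at a contact point.

\emph{Pointwise upper bound.} Fix $v\in\mathcal S$ and let $V=L+A(v)$, $\ell=\ell^\psi$. The argument of $\tilde f$ in $\mathcal G$ is $p_0+v+\zeta V$, so with derivatives of $\log\tilde f$ taken at $p_0+v$,
\[
\mathcal G_\zeta=(\log\tilde f)_V-\ell_X,\qquad \mathcal G_{\zeta\bar\zeta}=(\log\tilde f)_{V\bar V}-\ell_{X\bar X}.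
\]
Since $\tilde f$ is plurisuperharmonic, \eqref{eq:log} gives $(\log\tilde f)_{V\bar V}\le-|\mathcal G_\zeta+\ell_X|^2$. From $2|y_1||y_2|\le\frac N2|y_1|^2+\frac2N|y_2|^2$ we have $|y_1+y_2|^2\ge(1-\frac2N)|y_2|^2-\frac N2|y_1|^2$, and therefore
\begin{equation}\label{eq:above}
\mathcal G_{\zeta\bar\zeta}\le\frac N2|\mathcal G_\zeta|^2-\big(\ell_{X\bar X}+|\ell_X|^2\big)+\frac2N|\ell_X|^2 .
\end{equation}

\emph{Conclusion.} Integrate \eqref{eq:above} against $\mu$ and compare with \eqref{eq:below}. The terms $\frac N2\int|\mathcal G_\zeta|^2d\mu$ cancel, and $|\ell_X|\le C$ on $\mathcal S$ for the same reason as $|\mathcal G_\zeta|\le C$. Hence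
\[
\int\big(\ell_{X\bar X}+|\ell_X|^2\big)\,d\mu\le\frac CN .
\]
By Proposition~\ref{prop:comparison} the integrand is at least $\lambda\mathfrak B$ with $\mathfrak B$ independent of $v$, so $\mathfrak B\int\lambda\,d\mu\le C/N$. Since $\int\lambda\,d\mu\ge b_1$, we get $\mathfrak B\le C/(b_1N)$, whatever the sign of $\mathfrak B$. This is the claim.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Take $\psi=\psi_N$ on $U_1$ with $C_*/N\le\varepsilon/2$. Since $\varepsilon'\le s_1-s$ and $\varepsilon'\le\varepsilon/2$, Proposition~\ref{prop:ineq} gives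
\[
\psi_{L\bar L}\ge\kappa+(s_1-\varepsilon')|B|^2-\varepsilon'-\frac{C_*}N\ge\kappa+s|\psi_L-\beta|^2-\varepsilon
\]
on $\mathcal N$, which is \eqref{eq:approx}.
\end{proof}

This completes the proof of Theorem~\ref{thm:strong}, and with it of Theorem~\ref{thm:main} and Corollary~\ref{cor:green}.

\begin{remark}\label{rem:gap}
The gap between $b_0$ and $b$ is spent in four places. The inequality $b_2<b$ forces a contact (Lemma~\ref{lem:trap}(b)), and $b_1<b_2$ keeps it below the top scale (Lemma~\ref{lem:trap}(a)). The gap $b_0<b_1$ leaves room for the chain $s_0<s<s_1<\frac{b_1}{1-b_1}$, in which the last inequality pays for narrowing the sector by the factor $q$, and the first two pay for the errors that are proportional to $|B|^2$.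
\end{remark}

\begin{thebibliography}{9}

\bibitem{DFexp}
\emph{On the Diederich-Forn\ae ss Exponent},
\texttt{https://gamma.im.uj.edu.pl/\~{}blocki/publ/worm-def.pdf}

\end{thebibliography}
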